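# Interpolating a differentiable function by a $C^2$ function on a perfect set

## 1. Smoothness classes, perfect sets, Dini derivatives and Whitney data

Throughout, "interval" means nondegenerate interval, and $|A|$ is the Lebesgue measure of $A\subset\mathbb R$ (the length, if $A$ is an interval).

**Definition (smoothness classes).** For $n\in\mathbb N$, $D^n(\mathbb R)$ is the class of all $n$-times differentiable functions $f:\mathbb R\to\mathbb R$, and $C^n(\mathbb R)$ is the class of all $f\in D^n(\mathbb R)$ whose $n$th derivative is continuous.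

Example: $f(x)=x^2\sin(1/x)$, $f(0)=0$, is in $D^1(\mathbb R)$. Its derivative is $0$ at $0$ and $2x\sin(1/x)-\cos(1/x)$ elsewhere, which has no limit at $0$, so $f\notin C^1(\mathbb R)$.

**Definition (intersection of graphs).** Functions are identified with their graphs, so $f\cap g=\{\langle x,f(x)\rangle: f(x)=g(x)\}$. We write $\{f=g\}$ for its projection, the set of $x$ with $f(x)=g(x)$; the two sets have the same cardinality. If $f,g$ are continuous, $\{f=g\}$ is closed.

Example: for $f(x)=x^2\sin(1/x)$ and $g=0$, the set $\{f=g\}$ is $\{0\}\cup\{1/(k\pi):k\in\mathbb Z\setminus\{0\}\}$, infinite but countable.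

**Definition (perfect set).** A set $Q\subset\mathbb R$ is perfect if it is closed and has no isolated point.

Example: the middle-thirds Cantor set $C\subset[0,1]$. It is the intersection over $n$ of the union of $2^n$ level-$n$ intervals of length $3^{-n}$; the components of $[0,1]\setminus C$ are its *gaps*. We shall also use the Cantor function $\kappa:[0,1]\to[0,1]$, which is continuous, nondecreasing, constant on each gap, and increases by exactly $2^{-n}$ across each level-$n$ interval.

Nonempty perfect sets are uncountable. Conversely, the Cantor–Bendixson theorem gives: *an uncountable closed subset of $\mathbb R$ contains a nonempty compact perfect set.* So for continuous $f,g$, "$f\cap g$ is uncountable" means the same as "$f=g$ on some nonempty compact perfect set". The gain is that on a perfect set, equality of values propagates to derivatives: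

**(∗)** *If $u$ is $n$ times differentiable and $u=0$ on a perfect set $Q$, then $u^{(j)}=0$ on $Q$ for all $j\le n$.*

Indeed, given $x\in Q$ choose $x_m\in Q\setminus\{x\}$ with $x_m\to x$; then $u'(x)=\lim_m\frac{u(x_m)-u(x)}{x_m-x}=0$. So $u'=0$ on $Q$, and we repeat the argument with $u'$, and so on up to $u^{(n)}$.

**Definition (two Dini derivatives).** The upper right and lower left Dini derivatives are
$$D^+f(x)=\limsup_{h\to0^+}\frac{f(x+h)-f(x)}h,\qquad D_-f(x)=\liminf_{h\to0^-}\frac{f(x+h)-f(x)}h .$$

Example: for $f(x)=|x|$ we have $D^+f(0)=1\ge-1=D_-f(0)$; for $f(x)=-|x|$ we have $D^+f(0)=-1<1=D_-f(0)$. So the condition $D^+f\ge D_-f$ allows convex corners and forbids concave ones. If $f$ has a finite or infinite derivative at $x$, then $D^+f(x)=D_-f(x)$.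

**Whitney's extension theorem** (H. Whitney, Trans. AMS 36 (1934)), one-dimensional case. Let $K\subset\mathbb R$ be compact, $m\in\mathbb N$, and let $f_0,\dots,f_m:K\to\mathbb R$ be continuous with
$$f_j(y)-\sum_{i\le m-j}f_{j+i}(x)\frac{(y-x)^i}{i!}=o(|y-x|^{m-j})\qquad(j=0,\dots,m)\tag{1}$$
uniformly as $|y-x|\to0$, $x,y\in K$. Then there is $g\in C^m(\mathbb R)$ with $g^{(j)}=f_j$ on $K$ for $j\le m$. If an infinite sequence $(f_j)_{j\ge0}$ satisfies this for every $m$, there is such a $g\in C^\infty(\mathbb R)$.

Example: let $K=\{0\}\cup\{2^{-j}:j\ge0\}$, $f_0(0)=0$, $f_0(2^{-j})=(-1)^j4^{-j}$, $f_1=0$. For $x\ne y$ in $K$ put $M=\max(x,y)$. Then $|y-x|\ge M/2$ and $|f_0(y)-f_0(x)|\le2M^2\le8|y-x|^2$. So (1) holds with $m=1$, and a $C^1$ function takes these values with derivative $0$ on $K$. For $m=2$ no choice of $f_2$ works: condition (1) with $j=0$, $x=0$, $y=2^{-j}$ would say that $(-1)^j-\tfrac12f_2(0)\to0$.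

With these notions in place, here is the problem, posed in "Higher level differentiability: Generalized Ulam-Zahorski problem and small coverings by smooth maps" (https://math.wvu.edu/~kciesiel/Presentations/42ExpositoryJune2018part2short.pdf):

> **$D^1$-$D^2$ interpolation problem.** Does every $f\in D^1(\mathbb R)$ admit $g\in D^2(\mathbb R)$ with uncountable $f\cap g$?

That source notes that the problem is equivalent to the $D^1$-$C^2$ version, in which $g$ is required to be in $C^2(\mathbb R)$. In plain words: a once differentiable function may be very rough at second order, everywhere. Must it nevertheless agree with some twice differentiable function at uncountably many points? The answer is yes, with $g\in C^2(\mathbb R)$ and inside any prescribed interval; and the order $2$ cannot be raised to $3$.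

## 2. Statements: a convex/staircase dichotomy and its sharpness

**Theorem 1.** For every $f\in D^1(\mathbb R)$ and every interval $I$ there are $g\in C^2(\mathbb R)$ and a nonempty compact perfect set $Q\subset I$ with $f=g$ and $f'=g'$ on $Q$. In particular $f\cap g$ is uncountable.

**Theorem 2.** Let $f:\mathbb R\to\mathbb R$ be continuous with $D^+f(x)\ge D_-f(x)$ for all $x$ (for example $f\in D^1(\mathbb R)$, or $f$ continuous with a finite or infinite derivative everywhere). For every interval $I$ at least one of the following holds.

* (i) $f$ is convex or concave on some bounded open interval $J\subset I$. In this case, for every $\varepsilon>0$ there is $g\in C^2(\mathbb R)$ with $|J\setminus\{f=g\}|<\varepsilon$.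
* (ii) There are a nonempty compact perfect $Q\subset I$ and $g\in C^\infty(\mathbb R)$ with $g=f$ on $Q$ and $g^{(j)}=0$ on $Q$ for all $j\ge2$.

**Theorem 3.** There is $f\in C^2(\mathbb R)$, with $f''$ locally $\alpha$-Hölder for every $\alpha<1$, such that $f\cap g$ is countable for every $g\in D^3(\mathbb R)$.

**Corollary 4.** The statement "every $f\in D^n(\mathbb R)$ admits $g\in D^{n+1}(\mathbb R)$ with $f\cap g$ uncountable" holds for $n=1$ and fails for every $n\ge2$. The same is true with $C^n,C^{n+1}$ in place of $D^n,D^{n+1}$. The corresponding statement for the pair $D^1$–$D^3$ also fails.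

## 3. Easy functions, and a Cantor set on which interpolation is impossible

Suppose first that $f$ is $C^2$ on some compact interval $[p,q]$. Let $g=f$ on $[p,q]$, and continue $g$ to the left and right by the second-order Taylor polynomials of $f$ at $p$ and $q$. Then $g\in C^2(\mathbb R)$ and $g=f$ on $[p,q]$. So $x^2\sin(1/x)$ is harmless: one bad point does not matter. So is $\int_0^x\kappa$, since it is affine on every gap of $C$. Trouble can only come from functions that are bad on every interval.

For such functions, Whitney's theorem suggests a plan: find a perfect set $Q$ on which $f'|_Q$ is very regular, say differentiable along $Q$ with continuous derivative $f_2$, and apply the theorem to $(f,f',f_2)$ on $Q$. The plan handles (1) for $j=1,2$. It stops at $j=0$, which asks that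
$$f(y)-f(x)-f'(x)(y-x)-\tfrac12f_2(x)(y-x)^2=o(|y-x|^2).$$
The increment $f(y)-f(x)$ depends on what $f$ does *between* points of $Q$, in the gaps of $Q$, and $f'|_Q$ says nothing about that.

Here is an explicit failure. Let
$$f(x)=\int_0^x\sqrt{\operatorname{dist}(t,C)}\,dt .$$
Then $f\in C^1(\mathbb R)$ and $f'=0$ on $C$, so $f'|_C$ is as regular as one could wish. But *for every $g\in D^2(\mathbb R)$ the set $C\cap\{f=g\}$ is countable.* To see this, take $x<y$ in $C$, and let $n\ge1$ be the first level at which they lie in different intervals. They lie in one interval of length $3^{1-n}$ and are separated by its middle gap, of length $\ell=3^{-n}\ge(y-x)/3$. Since $f'\ge0$,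
$$f(y)-f(x)\ge\int_0^\ell\sqrt{\min(s,\ell-s)}\,ds=\tfrac43\big(\tfrac\ell2\big)^{3/2}\ge\tfrac43\,6^{-3/2}(y-x)^{3/2}.\tag{2}$$
If the closed set $C\cap\{f=g\}$ were uncountable, it would contain a nonempty perfect set $Q$. By (∗) applied to $f-g$, $g'=f'=0$ on $Q$; by (∗) applied to $g'$, $g''=0$ on $Q$. Fix $x\in Q$. Taylor's formula for the twice differentiable $g$ gives $g(y)-g(x)=o((y-x)^2)$ as $y\to x$. Along $y\in Q$ the left side is $f(y)-f(x)$, and this contradicts (2).

This $f$ is easy to interpolate elsewhere. On the open half-gap $(\frac13,\frac12)$ we have $f'(t)=\sqrt{t-1/3}$, which is $C^\infty$ there, so any compact subinterval of $(\frac13,\frac12)$ works. The example shows only that $Q$ cannot be chosen by looking at $f'|_Q$ alone.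

What would give control across the gaps? Monotonicity of the derivative. If $F'$ is monotone, then the mean value theorem places $\frac{F(y)-F(x)}{y-x}$ between $F'(x)$ and $F'(y)$, so
$$|F(y)-F(x)-F'(x)(y-x)|\le|F'(y)-F'(x)|\,|y-x|,\tag{3}$$
and the bad condition $j=0$ is reduced to values of $F'$ at the two points. A general $f\in D^1(\mathbb R)$ is not convex or concave anywhere. The idea is to replace $f$ by its least concave majorant $F$ on a suitable interval, and to work on the contact set $\{F=f\}$. Differentiability of $f$ will make $F$ of class $C^1$. Either the contact set contains an interval, and then $f$ is concave there, or $F'$ is a continuous staircase, whose flat steps let us choose $Q$ so thin that $F'|_Q$ is almost constant.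

## 4. Convex functions agree with $C^2$ functions off a small set

This section proves the second sentence of Theorem 2(i).

**Lemma 5.** Let $f$ be convex or concave on a bounded open interval $J$ and let $\varepsilon>0$. Then there is $g\in C^2(\mathbb R)$ with $|J\setminus\{f=g\}|<\varepsilon$.

*Proof.* Passing to $-f$, we may assume $f$ convex; we may also assume $\varepsilon<|J|$. Recall that $u=f'_+$ exists and is finite on $J$, is nondecreasing and right-continuous, and $f(y)-f(x)=\int_x^yu$ for $x,y\in J$.

**Step 1: measure how well $u$ is approximated to first order.** By Lebesgue's theorem, $u$ is differentiable on $J\setminus N$ with $N$ null, and $u'$ is measurable, as an a.e. limit of difference quotients. For $x\in J\setminus N$ and $m\in\mathbb N$ put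
$$e_m(x)=\sup\Big\{\Big|\frac{u(y)-u(x)}{y-x}-u'(x)\Big|:y\in J,\ 0<|y-x|<\tfrac1m\Big\}\in[0,\infty].$$
The set of admissible $y$ is open and the quantity is right-continuous in $y$, so the supremum may be taken over rational $y$. For each fixed rational $y$ the quantity is measurable in $x$ on the set where $0<|y-x|<1/m$. Hence $e_m$, a countable supremum, is measurable. By differentiability, $e_m(x)\to0$ for every $x\in J\setminus N$.

**Step 2: make everything uniform on a compact set.** By Egorov's theorem applied to $\min(e_m,1)$, there is a measurable $A\subset J\setminus N$ with $|J\setminus A|<\varepsilon/2$ on which $e_m\to0$ uniformly. By Lusin's theorem there is a compact $K\subset A$ with $|A\setminus K|<\varepsilon/2$ such that $u'|_K$ is continuous. So $|J\setminus K|<\varepsilon$, and $K\ne\emptyset$. Also $f|_K$ is continuous, and $u|_K$ is continuous because $u$ is differentiable at each point of $K$.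

**Step 3: check Whitney's conditions for $(f,u,u')$ on $K$, $m=2$.** Let $\eta>0$ and choose $m$ with $e_m\le\eta$ on $K$. Then
$$|u(t)-u(x)-u'(x)(t-x)|\le\eta|t-x|\qquad\text{for }x\in K,\ t\in J,\ |t-x|<\tfrac1m.\tag{4}$$
Note that $t$ need not be in $K$: this is the control across gaps. With $t=y\in K$ this is condition (1) for $j=1$. For $x,y\in K$ with $|y-x|<1/m$, the segment between them lies in $J$, and integrating (4) gives
$$\Big|f(y)-f(x)-u(x)(y-x)-\tfrac12u'(x)(y-x)^2\Big|=\Big|\int_x^y\big(u(t)-u(x)-u'(x)(t-x)\big)dt\Big|\le\tfrac\eta2|y-x|^2,$$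
which is (1) for $j=0$. For $j=2$, (1) says $u'(y)-u'(x)=o(1)$ uniformly, which is the uniform continuity of $u'$ on the compact set $K$. Whitney's theorem gives $g\in C^2(\mathbb R)$ with $g=f$ on $K$. $\square$

## 5. The least concave majorant of $f$ is $C^1$

Here we build the function with monotone derivative, and this is the only place where the Dini hypothesis on $f$ is used. Let $f$ be as in Theorem 2, let $a<b$, and put
$$F(x)=\inf\{\ell(x):\ell\text{ affine},\ \ell\ge f\text{ on }[a,b]\},\qquad E=\{x\in[a,b]:F(x)=f(x)\}.$$

Example: $f(x)=9-(x^2-1)^2$ on $[-2,2]$ vanishes at both ends and has two peaks of height $9$ at $\pm1$. Let $F_0=9$ on $[-1,1]$ and $F_0=f$ elsewhere. On $1\le|x|\le2$ we have $f''=4-12x^2<0$, and $f'(\pm1)=0$, so $F_0$ is concave, and $F_0\ge f$. Any affine majorant of $f$ is $\ge9$ at $\pm1$, hence on $[-1,1]$, and is $\ge f$ elsewhere; so $F\ge F_0$. Conversely, $F_0$ is concave and $C^1$, so its tangent lines majorize it and hence majorize $f$, which gives $F\le F_0$. Thus $F=F_0$ and $E=[-2,-1]\cup[1,2]$.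

**Lemma 6.** The following hold.

* (a) $F$ is concave and continuous on $[a,b]$, $F\ge f$, $F(a)=f(a)$ and $F(b)=f(b)$. So $E$ is closed and contains $a,b$.
* (b) $F$ is affine on each component of $[a,b]\setminus E$.
* (c) $F$ is differentiable on $(a,b)$ and $F'$ is continuous and nonincreasing there. If $x\in E\cap(a,b)$ and $f$ is differentiable at $x$, then $F'(x)=f'(x)$.

*Proof.* **Step 1: (a).** An infimum of affine functions is concave and upper semicontinuous, and $F\ge f$ is clear, so $F$ is finite. Concavity gives continuity on $(a,b)$. At $a$: let $\eta>0$, and choose $r>0$ with $f\le f(a)+\eta$ on $[a,a+r]$. If $M\geq0$ is so large that $Mr\ge\max_{[a,b]}f-f(a)$, the line $f(a)+\eta+M(x-a)$ majorizes $f$ on $[a,b]$, so $F(a)\le f(a)+\eta$. Hence $F(a)=f(a)$. Moreover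
$$\limsup_{x\to a}F(x)\le F(a)=f(a)=\lim_{x\to a}f(x)\le\liminf_{x\to a}F(x),$$
so $F$ is continuous at $a$. The endpoint $b$ is treated in the same way. As $F-f$ is continuous, $E$ is closed.

**Step 2: (b), by showing that slack above $f$ forces $F$ to be straight.** Let $(p,q)$ be a component of $[a,b]\setminus E$ and $x_0\in(p,q)$. As $F(x_0)>f(x_0)$ and both functions are continuous, there is $[r,s]\subset(p,q)$ with $x_0\in(r,s)$ and $\min_{[r,s]}F\ge\max_{[r,s]}f$. Let $\ell$ be the line through $(r,F(r))$ and $(s,F(s))$. By concavity of $F$, $\ell\ge F\ge f$ on $[a,b]\setminus[r,s]$. On $[r,s]$, $\ell\ge\min(F(r),F(s))\ge\max_{[r,s]}f$. So $\ell$ is an affine majorant of $f$, and $F\le\ell$ by definition of $F$. By concavity, $F\ge\ell$ on $[r,s]$. Thus $F=\ell$ on $[r,s]$. So $F$ is locally affine on $(p,q)$; its derivative is locally constant, hence constant, on this interval, and $F$ is affine on $(p,q)$.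

**Step 3: (c), by comparing difference quotients at contact points.** Off $E$ differentiability follows from (b). Let $x\in E\cap(a,b)$. Since $F\ge f$ and $F(x)=f(x)$, the difference quotients at $x$ satisfy
$$\frac{F(x+h)-F(x)}h\ge\frac{f(x+h)-f(x)}h\ \ (h>0),\qquad\frac{F(x+h)-F(x)}h\le\frac{f(x+h)-f(x)}h\ \ (h<0).$$
The one-sided derivatives of the concave function $F$ exist and are finite at $x$. Hence
$$F'_+(x)\ge D^+f(x)\ge D_-f(x)\ge F'_-(x)\ge F'_+(x),\tag{5}$$
where the second inequality is the hypothesis and the last one is concavity. So all terms are equal and $F'(x)$ exists; if $f'(x)$ exists, then $F'(x)=D^+f(x)=f'(x)$. Now $F'$ is nonincreasing by concavity, and being a derivative it has the intermediate value property. A monotone function with the intermediate value property has no jumps, so $F'$ is continuous. $\square$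

The hypothesis in (5) cannot simply be dropped: for $f=-|x|$ on $[-1,1]$ we have $F=f$, with a corner at $0$.

## 6. A thin perfect set on a continuous staircase

Assume now, in addition, that $f(a)=f(b)=0$ and $f(c)>0$ for some $c\in(a,b)$. Put $\varphi=-F'$ on $(a,b)$, a continuous nondecreasing function, and
$$P=\{x\in(a,b):\varphi\text{ is not constant on any neighborhood of }x\}.$$

Example: in the example of Section 5, $\varphi=0$ on $[-1,1]$ and $\varphi(x)=4x(x^2-1)$ on $1\le|x|<2$, so $P=(-2,-1]\cup[1,2)$. If $\varphi=\kappa$ on $(0,1)$, then $P=C\cap(0,1)$.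

**Properties of $P$.** We check the facts that the construction will use.

* $P$ is closed in $(a,b)$, since its complement is open by definition.
* $P\ne\emptyset$. Otherwise $\varphi$ would be locally constant on $(a,b)$, hence constant, and $F$ would be affine with $F(a)=F(b)=0$, that is, $F=0$. But $F(c)\ge f(c)>0$.
* $P\subset E$, since off $E$ the function $F$ is locally affine.
* $\varphi$ is locally constant, hence constant, on each component of $(a,b)\setminus P$, and by continuity it is constant on the closure of that component in $(a,b)$.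
* $P$ has no isolated point. If $x\in P$ were isolated, $\varphi$ would be constant on some $(x-r,x)$ and on $(x,x+r)$, hence by continuity constant on $(x-r,x+r)$, contradicting $x\in P$.

Suppose that $E$ contains no interval. Then $P$ contains no interval either. Can we apply Whitney's theorem on $P$ itself? Not in general: for $\varphi=\kappa$, if $[x,x+3^{-n}]$ is a level-$n$ interval, the difference quotient of $\kappa$ between its endpoints is $(3/2)^n$, so $\kappa|_C$ is not even Lipschitz. But the two ends $u<v$ of a gap satisfy $\varphi(u)=\varphi(v)$ *exactly*. So we keep only points of $P$ extremely close to the two ends of one gap, and repeat this inside each of the two small pieces.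

**Lemma 7.** If $E$ contains no interval, there is a nonempty compact perfect set $Q\subset P\subset E$ with
$$|F'(y)-F'(x)|\le e^{-1/|y-x|}\qquad(x\ne y\text{ in }Q).\tag{6}$$

*Proof.* **Step 1: a Cantor scheme hugging gap ends.** For finite $0$–$1$ words $s$, with length $|s|$, we construct compact intervals $J_s\subset(a,b)$ with $\operatorname{int}J_s\cap P\ne\emptyset$. Start with any such $J_\emptyset$. Given $J_s$, the set $\operatorname{int}J_s\cap P$ is infinite, because $P$ has no isolated point; let $\alpha<\beta$ be two of its points. As $P$ contains no interval, some point of $(\alpha,\beta)$ is not in $P$; let $(u,v)$ be the component of $(a,b)\setminus P$ containing it. Since $\alpha,\beta\in P$ we have $\alpha\le u<v\le\beta$, and $u,v\in P$ because $P$ is closed in $(a,b)$. So $u,v\in P\cap\operatorname{int}J_s$ and $\varphi(u)=\varphi(v)$. By continuity of $\varphi$ we can choose $\delta$ with $0<\delta<\min\{\frac{v-u}4,2^{-|s|-2}\}$ and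
$$[u-\delta,u+\delta],\ [v-\delta,v+\delta]\subset\operatorname{int}J_s,\qquad\varphi(v+\delta)-\varphi(u-\delta)\le e^{-2/(v-u)}.\tag{7}$$
Put $J_{s0}=[u-\delta,u+\delta]$ and $J_{s1}=[v-\delta,v+\delta]$. They are disjoint, since $\delta<(v-u)/4$; their interiors contain $u$ and $v$, points of $P$; and each has length at most $2^{-|s|-1}$.

**Step 2: the limit set is perfect and lies in $P$.** Let $Q=\bigcap_n\bigcup_{|s|=n}J_s$, a nonempty compact set. Each $J_s$ contains points of $Q$ in $J_{s0}$ and in $J_{s1}$, so at least two. As $|J_s|\to0$ when $|s|\to\infty$, no point of $Q$ is isolated. Each $x\in Q$ lies in arbitrarily short intervals $J_s$ that meet $P$, so $x$ is a limit of points of $P$; since $x\in J_\emptyset\subset(a,b)$ and $P$ is closed in $(a,b)$, $x\in P$.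

**Step 3: the estimate.** Let $x<y$ be in $Q$. There is a last $J_s$ containing both, and then $x\in J_{s0}$, $y\in J_{s1}$. With the corresponding $u,v,\delta$,
$$y-x\ge v-u-2\delta\ge\tfrac{v-u}2,\qquad u-\delta\le x<y\le v+\delta .$$
By monotonicity of $\varphi$ and (7), $0\le\varphi(y)-\varphi(x)\le e^{-2/(v-u)}\le e^{-1/(y-x)}$. $\square$

## 7. Assembling the dichotomy: proofs of Theorems 2 and 1

**Proof of Theorem 2.**

**Step 1: reduce to a bump.** If $f$ is convex on $I$, take any bounded open $J\subset I$; then (i) holds by Lemma 5. Otherwise there are $a<c<b$ in $I$ with $f(c)$ strictly above the chord of $f$ over $[a,b]$. Subtract from $f$ the affine function of this chord. This changes $D^+f$ and $D_-f$ by the same constant, does not affect convexity or concavity, and in the conclusions it only changes $g$ by an affine function, which does not affect $g^{(j)}$ for $j\ge2$. So we may assume $f(a)=f(b)=0<f(c)$, and Sections 5 and 6 apply.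

**Step 2: the contact set contains an interval.** Then $f=F$ is concave on a bounded open interval $J\subset E\subset I$, and (i) holds by Lemma 5.

**Step 3: the contact set contains no interval.** Take $Q$ from Lemma 7. We check Whitney's conditions on $Q$ for the sequence $(F,F',0,0,\dots)$ and every $m$. These functions are continuous on $Q\subset(a,b)$. For $j\ge2$ all terms in (1) are $0$. For $j=1$ (and $m\ge1$), (1) reads $F'(y)-F'(x)=o(|y-x|^{m-1})$, which follows from (6), since $e^{-1/r}=o(r^N)$ as $r\to0^+$ for every $N$. For $j=0$, (3) and (6) give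
$$|F(y)-F(x)-F'(x)(y-x)|\le|F'(y)-F'(x)|\,|y-x|\le e^{-1/|y-x|}|y-x|=o(|y-x|^m).$$
So there is $g\in C^\infty(\mathbb R)$ with $g=F$, $g'=F'$ and $g^{(j)}=0$ for $j\ge2$ on $Q$. Since $Q\subset E$, $g=F=f$ on $Q$. This is (ii). $\blacksquare$

**Proof of Theorem 1.** Let $f\in D^1(\mathbb R)$. Then $D^+f=D_-f=f'$ everywhere, so Theorem 2 applies. In case (ii) we have $g\in C^\infty(\mathbb R)\subset C^2(\mathbb R)$ and $Q\subset I$ with $f=g$ on $Q$. In case (i) take $\varepsilon<|J|/2$: the set $J\cap\{f=g\}$ has positive measure, so the closed set $\{f=g\}$ meets some compact subinterval of $J$ in a set of positive measure. That set is closed and uncountable, so it contains a nonempty compact perfect $Q\subset J\subset I$. In both cases (∗), applied to the differentiable function $f-g$, gives $f'=g'$ on $Q$. $\blacksquare$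

So the $D^1$-$D^2$ and the $D^1$-$C^2$ interpolation problems both have a positive answer.

## 8. Three estimates forced by contact with a $D^3$ function

We turn to Theorem 3. The first task is to find out what uncountable contact with a $D^3$ function costs.

**Lemma 8.** Let $f\in C^2(\mathbb R)$, $\varphi=f''$, and let $g\in D^3(\mathbb R)$ be such that $f\cap g$ is uncountable. Then there are $n\in\mathbb N$ and $x_i<y_i$ with $h_i=y_i-x_i\to0$ such that, for every $i$, with $(x,y,h)=(x_i,y_i,h_i)$,
$$|\varphi(y)-\varphi(x)|\le nh,\qquad\Big|\int_x^y(\varphi(t)-\varphi(x))\,dt\Big|\le nh^2,\qquad\Big|\int_x^y(y-t)(\varphi(t)-\varphi(x))\,dt\Big|\le nh^3.\tag{8}$$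

*Proof.* **Step 1: a perfect set with a uniform Lipschitz bound for $g''$.** Let $Q\subset\{f=g\}$ be nonempty, compact and perfect. By (∗) for the twice differentiable function $f-g$, we have $f'=g'$ and $f''=g''$ on $Q$. Put
$$A_n=\{x\in Q:|g''(t)-g''(x)|\le n|t-x|\text{ whenever }|t-x|\le1/n\}.$$
Since $g''$ is differentiable at each $x\in Q$, its difference quotients at $x$ are bounded near $x$, so $x\in A_n$ for large $n$; thus $\bigcup_nA_n=Q$. Each $A_n$ is closed: if $A_n\ni x_m\to x$ and $|t-x|<1/n$, then $|t-x_m|\le1/n$ for large $m$, and the inequality passes to the limit because $g''$ is continuous; for $|t-x|=1/n$ it follows by continuity in $t$. By Baire's theorem in the compact space $Q$, some $A_n$ contains a nonempty relatively open subset of $Q$. This subset is infinite and bounded, so it contains pairs $x_i<y_i$ with $h_i=y_i-x_i\to0$, and we may take $h_i\le1/n$.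

**Step 2: transfer from $g$ to $f$.** By Taylor's formula with integral remainder,
$$\int_x^y(\varphi(t)-\varphi(x))dt=f'(y)-f'(x)-f''(x)h,$$
$$\int_x^y(y-t)(\varphi(t)-\varphi(x))dt=f(y)-f(x)-f'(x)h-\tfrac12f''(x)h^2,$$
and the same identities hold with $g$ and $g''$ in place of $f$ and $\varphi$. Since $f,f',f''$ agree with $g,g',g''$ at $x$ and at $y$, we may replace $\varphi$ by $g''$ in all three expressions of (8). There $|g''(t)-g''(x)|\le n(t-x)\le nh$ on $[x,y]$, as $x\in A_n$ and $h\le1/n$, and the bounds follow. $\square$

Suppose that on $[x,y]$ the function $\varphi$ looks like a zigzag with slopes $\pm2^k$, where $k\to\infty$ as $h\to0$. Dividing (8) by $2^kh,2^kh^2,2^kh^3$ makes the right sides $n2^{-k}\to0$. In the limit we get a zigzag $G$ with slopes $\pm1$ and an interval $[x,y]$ such that, with $c=G(x)$,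
$$G(y)=c,\qquad\int_x^y(G-c)\,ds=0,\qquad\int_x^ys\,(G-c)\,ds=0.\tag{9}$$
So we want a self-similar $\varphi$, steeper and steeper at small scales, whose zigzag shapes never satisfy (9).

The symmetric zigzag will not do. Let $V(s)=s$ on $[-1,1]$, $V(s)=2-s$ on $[1,3]$, $V(s+4)=V(s)$. Take $c=(\sqrt2-1)^2\in(0,1)$, $x=c$, $y=6-c$. The zeros of $V-c$ on $[x,y]$ are $c,\,2-c,\,4+c,\,6-c$, and between them $V-c$ forms triangles of signed areas $(1-c)^2$, $-(1+c)^2$, $(1-c)^2$. As $c=\frac{\sqrt2-1}{\sqrt2+1}$, we have $\sqrt2(1-c)=1+c$, so these areas sum to $0$. The picture is symmetric about $s=3$, so the first moment also vanishes, and (9) holds.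

This used four crossings of one level. The remedy is to add a *drift* to the zigzag, so that no level is crossed that often.

## 9. Zigzags with drift: the shapes $U$ and $\Lambda$

**Definition.** $U:\mathbb R\to\mathbb R$ is given by $U(s)=s$ on $[0,3]$, $U(s)=6-s$ on $[3,4]$ and $U(s+4)=U(s)+2$. Further, $\Lambda(s)=U(s)$ for $s\le0$ and $\Lambda(s)=-U(s)$ for $s\ge0$.

So on $[4n,4n+3]$ $U$ increases from $2n$ to $2n+3$, and on $[4n+3,4n+4]$ it decreases from $2n+3$ to $2n+2$. The function $\Lambda$ is the shape seen where the drift reverses direction; it will be needed because in our construction the drift at one scale is the slope of the zigzag at the previous scale, which keeps reversing.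

We record some values. On $[-4,-1]$, $U(s)=U(s+4)-2=s+2$, and on $[-1,0]$, $U(s)=6-(s+4)-2=-s$; on $[0,3]$, $\Lambda(s)=-s$. Hence
$$\Lambda(s)=1-|s+1|\quad\text{on }[-4,3].\tag{10}$$
For $s\le-4$ we have $\Lambda=U\le-1$ (the maximum on $[4n,4n+4]$ is $2n+3\le-1$ for $n\le-2$), and for $s\ge3$ we have $\Lambda=-U\le-2$. So $\Lambda<1$ off $s=-1$.

The first two conditions of (9) alone can be met by $U$. Take $c=\frac52$, $x=\frac52$, $y=\frac92$: then $U(x)=U(y)=c$, and $U-c$ has a triangle of area $\frac14$ centered at $3$ and one of signed area $-\frac14$ centered at $4$, so $\int_x^y(U-c)=0$. But $\int_x^ys(U-c)=\frac34-1=-\frac14$. The third condition is essential.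

**Lemma 9.** Let $G\in\{U,-U,\Lambda,-\Lambda\}$. There are no $x<y$ with $G(x)=G(y)=:c$ and $\int_x^y(G-c)\,ds=0=\int_x^ys\,(G-c)\,ds$.

*Proof.* Replacing $G,c$ by $-G,-c$ if necessary, let $G\in\{U,\Lambda\}$, and suppose such $x<y$ exist. Put $w=G-c$ on $[x,y]$. It is continuous, $w(x)=w(y)=0$, and $w\not\equiv0$ since $G$ has slopes $\pm1$.

**Step 1: $w$ has at least four zeros in $[x,y]$.** We claim that $w$ takes signs $\sigma,-\sigma,\sigma$ at some points $s_1<s_2<s_3$, for some $\sigma=\pm1$. As $\int w=0$ and $w\not\equiv0$, $w$ takes both signs; replacing $w$ by $-w$ for this argument if necessary, there are $r_1<r_2$ with $w(r_1)>0>w(r_2)$. Suppose there is no pattern $\sigma,-\sigma,\sigma$. If $w(t)<0<w(s)$ with $t<s$, then either $t<r_1$ and $t<r_1<r_2$ is a pattern $-,+,-$, or $t>r_1$ and $r_1<t<s$ is a pattern $+,-,+$; both are excluded. So every point with $w>0$ is to the left of every point with $w<0$. With $p=\sup\{w>0\}$ we get $w\ge0$ on $[x,p]$ and $w\le0$ on $[p,y]$. Then $(s-p)w\le0$, not identically $0$, so $\int_x^y(s-p)w\,ds<0$. But this integral is $0$ by assumption.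 This proves the claim. As $w(x)=w(y)=0$, the points $s_1,s_2,s_3$ are interior, so $x$, $y$, a zero in $(s_1,s_2)$ and a zero in $(s_2,s_3)$ are four distinct zeros.

**Step 2: count zeros where the drift has one direction.**

(a) *$U-c$ has at most three zeros on $\mathbb R$.* The increasing piece over $[4n,4n+3]$ attains $c$ iff $2n\le c\le2n+3$, that is, $n\in[\frac{c-3}2,\frac c2]$; this interval has length $\frac32$ and contains at most two integers. The decreasing piece over $[4n+3,4n+4]$ attains $c$ iff $n\in[\frac{c-3}2,\frac{c-2}2]$, of length $\frac12$, which contains at most one integer. Each piece is strictly monotone, so it attains $c$ at most once.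

(b) *$\Lambda-c$ has at most three zeros on $[-1,\infty)$.* If $c>-2$, all zeros lie in $[-1,3]$, because $\Lambda\le-2$ on $[3,\infty)$; there $\Lambda$ is strictly decreasing by (10), so there is at most one zero. If $c\le-2$, there is no zero in $[-1,0]$, where $\Lambda\ge0$, and on $[0,\infty)$ we have $\Lambda=-U$, so (a) applies with $-c$.

Since $\Lambda=U$ on $(-\infty,-1]$, Step 1 with (a) and (b) leaves only the case $G=\Lambda$ and $x<-1<y$.

**Step 3: the negative part of $w$ is small.** Since $c=\Lambda(x)$ and $x\ne-1$, we have $c<1$ and $w(-1)=1-c>0$. If $w\ge0$ on $[x,y]$, then $\int w>0$, a contradiction. So the open set $\{w<0\}$ is nonempty; its components $(p,q)\subset(x,y)$ satisfy $w(p)=w(q)=0$, and as $w(-1)>0$, $[p,q]$ does not contain $-1$.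

*Components in $(-\infty,-1)$.* Here $\Lambda=U$, and $U$ decreases just after $p$. So $p\in[4n+3,4n+4)$ for some $n$, and $4n+3\le p<-1$ gives $n\le-2$. Then $c=U(p)\in(2n+2,2n+3]$. Put $\delta=c-(2n+2)\in(0,1]$. Then $p=4n+4-\delta$; after $4n+4$, $U$ rises with slope $1$ and returns to $c$ at $4n+4+\delta\le-3<y$, so $q=4n+4+\delta$. Thus $\int_p^q|w|$ is the area of a triangle of base $2\delta$ and height $\delta$, that is, $\delta^2\le1$. Moreover $c\le2n+3\le-1$. Since $c$ determines $n$, there is at most one such component.

*Components in $(-1,\infty)$.* Here $\Lambda$ increases just before $q$. On $[-1,0]$ $\Lambda$ decreases, and on $[0,\infty)$ the function $\Lambda=-U$ increases exactly on the intervals $[4n+3,4n+4]$, $n\ge0$. So $q\in(4n+3,4n+4]$ with $n\ge0$, and $c=-U(q)\in(-2n-3,-2n-2]$. Put $\delta=c+2n+3\in(0,1]$. As $\Lambda(4n+3)=-(2n+3)=c-\delta$, we have $q=4n+3+\delta$, and to the left of $4n+3$ the function $\Lambda$ reaches $c$ at $4n+3-\delta>-1>x$, so $p=4n+3-\delta$. Again $\int_p^q|w|=\delta^2\le1$. Moreover $c\le-2$, and $c$ determines $n$, so there is at most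 one such component.

**Step 4: the positive part is larger.** At least one component exists, so $c\le-1$; at most two exist, so the negative part of $w$ has integral at most $2$. By (10), at points of $[x,y]\cap(-3,1)$,
$$w(s)\ge1-|s+1|+1=2-|s+1|>0 .$$
Since $x<-1<y$ and $w(x)=w(y)=0$, neither $x$ nor $y$ lies in $(-3,1)$, so $(-3,1)\subset(x,y)$. Therefore
$$\int_x^yw\,ds\ge\int_{-3}^1(2-|s+1|)\,ds-2=4-2>0,$$
a contradiction. $\square$

## 10. A self-similar second derivative

**Step 1: scales and the recursion.** Let $\tau_0=1$ and $\tau_{k+1}=\tau_k/(4(k+1)^2)$, so $\tau_k=4^{-k}(k!)^{-2}$. We construct continuous $\varphi_k:\mathbb R\to\mathbb R$ and locally finite sets $B_k\subset\mathbb R$ such that $\varphi_k$ is linear with slope $\pm2^k$ between consecutive points of $B_k$, and consecutive points of $B_k$ are at distance $\tau_k$ or $3\tau_k$. Start with $\varphi_0(x)=x$ and $B_0=\mathbb Z$ (all distances are $\tau_0$).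

Given $\varphi_k$ and $B_k$, divide each piece between consecutive points of $B_k$ into consecutive *level-$(k+1)$ periods* of length $4\tau_{k+1}=\tau_k/(k+1)^2$. This is possible, since $\tau_k$ is an integer multiple of $4\tau_{k+1}$. If the slope of $\varphi_k$ on the piece is $\epsilon2^k$, $\epsilon=\pm1$, let $\varphi_{k+1}$ agree with $\varphi_k$ at the ends of each period, and have slope $\epsilon2^{k+1}$ on the first $3\tau_{k+1}$ and $-\epsilon2^{k+1}$ on the last $\tau_{k+1}$ of the period. This is consistent: the net increment over a period is $\epsilon2^{k+1}\cdot2\tau_{k+1}=\epsilon2^k\cdot4\tau_{k+1}$. Let $B_{k+1}$ consist of all period ends and all the points where the slope changes inside periods.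

**Step 2: convergence.** On a period, $\varphi_{k+1}-\varphi_k$ starts at $0$, has slope $\epsilon2^k$ for a length $3\tau_{k+1}$, and then returns linearly to $0$. So $\|\varphi_{k+1}-\varphi_k\|_\infty\le3\cdot2^k\tau_{k+1}$. Since $\tau_{j+1}\le\tau_j/4$, the numbers $2^j\tau_{j+1}$ decrease at least by a factor $\frac12$ at each step. Hence $\varphi=\lim\varphi_k$ exists uniformly, is continuous, and
$$\|\varphi-\varphi_k\|_\infty\le6\cdot2^k\tau_{k+1}.\tag{11}$$
Let $f\in C^2(\mathbb R)$ satisfy $f''=\varphi$. This is the function of Theorem 3.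

**Step 3: which level is visible at length $h$.** For $0<h<\tau_1$ there is exactly one $k\ge1$ with
$$(k+1)\tau_{k+1}\le h<k\tau_k,\tag{12}$$
because $(k+1)\tau_{k+1}=\frac{\tau_k}{4(k+1)}<k\tau_k$ and $k\tau_k\to0$, so these half-open intervals tile $(0,\tau_1)$. For this $k$, the error in (11) is small compared with $2^kh$, since $\tau_{k+1}/h\le1/(k+1)$. On the other side, $h<k\tau_k=\tau_{k-1}/(4k)<\tau_{k-1}$, so an interval of length $h$ sees at most one point of $B_{k-1}$ in its interior. The squared factor $(k+1)^2$ in the recursion makes room for both requirements.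

**Step 4: the Hölder property.** Let $\alpha\in(0,1)$ (this covers all smaller exponents locally), and let $|x-y|=h<\tau_1$ with $k$ as in (12). By (11) and (12),
$$|\varphi(x)-\varphi(y)|\le2^kh+12\cdot2^k\tau_{k+1}\le13\cdot2^kh.$$
Since $h<k4^{-k}(k!)^{-2}$, we have $2^kh^{1-\alpha}\le2^k\big(k4^{-k}(k!)^{-2}\big)^{1-\alpha}$, and the right side tends to $0$ as $k\to\infty$, because $(k!)^{2(1-\alpha)}$ grows faster than any exponential. So $2^kh^{1-\alpha}\le C_\alpha$ for a constant $C_\alpha$, and $|\varphi(x)-\varphi(y)|\le13C_\alpha h^\alpha$. Thus $f''=\varphi$ is locally $\alpha$-Hölder for every $\alpha<1$.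

## 11. Blow-up at the contact points: proof of Theorem 3

Suppose that $g\in D^3(\mathbb R)$ and $f\cap g$ is uncountable. Let $n$ and $x_i<y_i$, $h_i\to0$, be as in Lemma 8. For large $i$ we have $h_i<\tau_1$; let $k=k_i$ be given by (12) for $h=h_i$. Since $h_i\to0$ and $h_i\ge(k_i+1)\tau_{k_i+1}$, we have $k_i\to\infty$. We omit the index $i$ from $x,y,h,k$ where no confusion arises. All passages to subsequences below are tacitly relabeled.

**Step 1: rescale, and pass to a limit satisfying (9).** On $[0,1]$ put
$$w_i(t)=\frac{\varphi(x+ht)-\varphi(x)}{2^kh},\qquad v_i(t)=\frac{\varphi_k(x+ht)-\varphi_k(x)}{2^kh}.$$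
Substituting $x+ht$ for the variable in (8) and dividing by $2^kh$, $2^kh^2$, $2^kh^3$ respectively, we get
$$|w_i(1)|,\quad\Big|\int_0^1w_i\Big|,\quad\Big|\int_0^1(1-t)w_i(t)\,dt\Big|\ \le\ n2^{-k}\to0.$$
By (11) and (12), $\|v_i-w_i\|_\infty\le12\tau_{k+1}/h\le12/(k+1)\to0$. The $v_i$ are $1$-Lipschitz, because $\varphi_k$ has slopes $\pm2^k$, and $v_i(0)=0$. By the Arzelà–Ascoli theorem, along a subsequence $v_i\to v$ uniformly, and
$$v(0)=v(1)=0,\qquad\int_0^1v(t)\,dt=\int_0^1t\,v(t)\,dt=0.\tag{13}$$

**Step 2: identify $v_i$ with a piece of $\pm U$ or $\pm\Lambda$.** As $h<\tau_{k-1}$ and consecutive points of $B_{k-1}$ are at distance at least $\tau_{k-1}$, the open interval $(x,y)$ contains at most one point of $B_{k-1}$. Recall that points of $B_{k-1}$ are ends of level-$k$ periods.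

*Case A: $(x,y)$ contains no point of $B_{k-1}$, or one at which the two adjacent slopes of $\varphi_{k-1}$ agree.* Then $\varphi_{k-1}$ has one slope $\epsilon2^{k-1}$ on $[x,y]$, and all level-$k$ periods meeting $(x,y)$ are built with this $\epsilon$. Let $[z,z+4\tau_k]$ be the level-$k$ period with $z\le x<z+4\tau_k$. By construction of $\varphi_k$ and definition of $U$,
$$\varphi_k(z+\tau_ks)=\varphi_k(z)+\epsilon2^k\tau_kU(s)\qquad\text{whenever }z+\tau_ks\in[x,y]:$$
slopes match on each period, and over a period both sides change by $\epsilon2^k\cdot2\tau_k$.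

*Case B: $(x,y)$ contains $z\in B_{k-1}$ at which the slope of $\varphi_{k-1}$ changes from $\epsilon2^{k-1}$ to $-\epsilon2^{k-1}$.* To the right of $z$, in $[z,y]$, the periods are built with $-\epsilon$, so $\varphi_k(z+\tau_ks)=\varphi_k(z)-\epsilon2^k\tau_kU(s)$ for $s\ge0$. To the left, in $[x,z]$, they are built with $\epsilon$ and end at $z$, so $\varphi_k(z+\tau_ks)=\varphi_k(z)+\epsilon2^k\tau_kU(s)$ for $s\le0$. Together, $\varphi_k(z+\tau_ks)=\varphi_k(z)+\epsilon2^k\tau_k\Lambda(s)$ whenever $z+\tau_ks\in[x,y]$.

Passing to a subsequence, we may assume that the same case and the same sign $\epsilon$ occur for all $i$. Conditions (13) are unchanged if $v_i,v$ are replaced by $-v_i,-v$, so we may assume $\epsilon=1$. Then with one fixed $G\in\{U,\Lambda\}$,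
$$v_i(t)=\frac{G(X_i+H_it)-G(X_i)}{H_i},\qquad H_i=\frac{h_i}{\tau_{k_i}},\qquad X_i=\frac{x_i-z_i}{\tau_{k_i}},\tag{14}$$
where $X_i\in[0,4]$ if $G=U$, and $X_i\in(-H_i,0)$ if $G=\Lambda$ (as $x_i<z_i<y_i$). Passing to a further subsequence, $H_i\to H\in[0,\infty]$.

**Step 3: exclude one-corner limits.** Suppose that $v$ is piecewise linear on $[0,1]$ with slopes $\pm\lambda$, $\lambda>0$, and at most one corner. With no corner, $v(0)=0$ gives $v(1)=\pm\lambda\ne0$. With a corner, $v(0)=v(1)=0$ forces it to be at $\frac12$, so $v(t)=\pm\lambda(\frac12-|t-\frac12|)$ and $\int_0^1v=\pm\frac\lambda4\ne0$. Either way (13) fails.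

**Step 4: all values of $H$ are impossible.**

*$H=0$.* Breakpoints of $G$ are at mutual distance at least $1$. So for $H_i<1$ the function $v_i$ is piecewise linear with slopes $\pm1$ and at most one corner. Passing to a subsequence along which the slopes are constant and the corner position converges in $[0,1]$, we see that $v$ is of the same kind. Step 3 with $\lambda=1$ gives a contradiction.

*$H=\infty$.* The function $U(s)-\frac s2$ is $4$-periodic; it is $\frac s2$ on $[0,3]$ and $6-\frac{3s}2$ on $[3,4]$, so it has values in $[0,\frac32]$. Hence $|G-L|\le\frac32$, where $L(s)=\frac s2$ if $G=U$ and $L(s)=-\frac{|s|}2$ if $G=\Lambda$. By (14), $v_i$ is within $3/H_i\to0$ of $(L(X_i+H_it)-L(X_i))/H_i$, which vanishes at $0$ and is piecewise linear with slopes $\pm\frac12$ and at most one corner. As before, $v$ is of the same kind, and Step 3 with $\lambda=\frac12$ gives a contradiction.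

*$0<H<\infty$.* Then $X_i$ is bounded, and along a subsequence $X_i\to X$. As $G$ is continuous, $v(t)=(G(X+Ht)-G(X))/H$. Put $c=G(X)$ and substitute $s=X+Ht$, so that $G(s)-c=Hv(t)$ and $ds=H\,dt$. By (13), $G(X+H)=c$ and
$$\int_X^{X+H}(G-c)\,ds=H^2\int_0^1v\,dt=0,\qquad\int_X^{X+H}s(G-c)\,ds=H^2\int_0^1(X+Ht)v\,dt=0.$$
This contradicts Lemma 9.

So $f\cap g$ is countable for every $g\in D^3(\mathbb R)$. $\blacksquare$

## 12. The pairs $D^n$–$D^{n+1}$ and $C^n$–$C^{n+1}$

**Proof of Corollary 4.** For $n=1$, Theorem 1 gives $g\in C^2(\mathbb R)\subset D^2(\mathbb R)$ for every $f\in D^1(\mathbb R)\supset C^1(\mathbb R)$, so both versions hold.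

Let $n\ge2$, let $f$ be the function of Theorem 3, and integrate it $n-2$ times to get $f_n\in C^n(\mathbb R)$ with $f_n^{(n-2)}=f$. Suppose $g\in D^{n+1}(\mathbb R)$ and $f_n\cap g$ is uncountable. Then $f_n=g$ on a nonempty perfect set $Q$. By (∗) for $f_n-g$, we get $f=f_n^{(n-2)}=g^{(n-2)}$ on $Q$, an uncountable set. But $g^{(n-2)}\in D^3(\mathbb R)$, which contradicts Theorem 3. Since $f_n\in C^n(\mathbb R)\subset D^n(\mathbb R)$ and $C^{n+1}(\mathbb R)\subset D^{n+1}(\mathbb R)$, both the $D$ and the $C$ versions fail.

The failure for $D^1$–$D^3$ is Theorem 3 itself, as $C^2(\mathbb R)\subset D^1(\mathbb R)$. $\blacksquare$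

**Remark.** By Theorem 2, if $f\in D^1(\mathbb R)$ agrees with no $C^\infty$ function on an uncountable set inside any interval, then alternative (ii) fails for every $I$, so $f$ is convex or concave on some subinterval of every interval. The function of Theorem 3 is such an $f$, since a $C^\infty$ function is in $D^3(\mathbb R)$. On an interval $J$ where it is convex or concave, it agrees with a $C^2$ function off a set of small measure, but with every $D^3$ function only on a countable set. So alternative (i) cannot in general be improved from $C^2$ to $D^3$.
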